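\title{A counterexample to Rognes' connectivity conjecture for the common basis complex}

\begin{abstract}
The common basis complex $\mathrm{CB}(R^n)$ of a commutative ring $R$ has as simplices the families of free summands of $R^n$ that are spanned by parts of a single basis. Rognes conjectured that it is $(2n-4)$-connected when $R$ is a local ring or a Euclidean domain. We show that this fails for Euclidean domains in rank $3$: for $p=11$ and for every prime $p\geq 17$, the complex $\mathrm{CB}(\mathbb{Z}[1/p]^3)$ is simply connected but has nonzero rational second homology, whose coinvariants have dimension at least half the genus of the modular curve $X_0(p)$. The obstruction is the kernel of the stabilization map $H_2(GL_2(R);\mathbb{Q})\to H_2(GL_3(R);\mathbb{Q})$ modulo the image of the diagonal torus.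
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $R$ be a commutative ring and $n\geq 1$. The \emph{common basis complex} $\mathrm{CB}(R^n)$ is the simplicial complex whose vertices are the nonzero proper free summands of $R^n$, and in which $\{M_0,\dots,M_k\}$ is a simplex if and only if some basis of $R^n$ contains a basis of each $M_i$. A basis spans $2^n-2$ nonzero proper coordinate summands, these form a simplex, and every simplex is a face of such a one; so $\dim\mathrm{CB}(R^n)=2^n-3$. For $n=3$ a maximal simplex is
\[
\{\langle e_1\rangle,\langle e_2\rangle,\langle e_3\rangle,\langle e_1,e_2\rangle,\langle e_1,e_3\rangle,\langle e_2,e_3\rangle\}.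
\]
The group $GL_n(R)$ permutes the maximal simplices transitively, and two of them meet when the two bases span a common coordinate summand. The connectivity of $\mathrm{CB}(R^n)$ thus measures how freely one can pass between bases by moves that keep some coordinate summand fixed. The following conjecture is posed in \cite{Bruck}.

\medskip
\noindent\textbf{Conjecture} (Rognes). \emph{Let $R$ be a local ring or a Euclidean domain. Then $\mathrm{CB}(R^n)$ is $(2n-4)$-connected.}
\medskip

Here $k$-connected means nonempty with $\pi_i=0$ for $0\leq i\leq k$, and $(-2)$-connected is no condition. Miller, Patzt and Wilson proved the statement when $R$ is a field.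

For $n=1$ the claim is vacuous. For $n=2$ the complex is a graph: its vertices are the free summands of rank one, or \emph{lines}, its edges are the pairs $\{l,l'\}$ with $l\oplus l'=R^2$, and the claim is that it is connected. If $R$ is local with residue field $k$, two lines are adjacent exactly when their reductions in $\mathbb{P}^1(k)$ differ; as $\mathbb{P}^1(k)$ has at least three points, any two lines have a common neighbor. If $R$ is Euclidean, $GL_2(R)$ is generated by diagonal and elementary matrices. Each of these fixes $\langle e_1\rangle$ or $\langle e_2\rangle$, hence preserves the component containing the edge $\{\langle e_1\rangle,\langle e_2\rangle\}$, and $GL_2(R)$ is transitive on lines; so the graph is connected. One cannot ask for more in rank $2$: the graph $\mathrm{CB}(\mathbb{F}_2^2)$ is the boundary of a triangle.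

So the conjecture holds for fields and in rank at most $2$, where the Euclidean algorithm replaces division, and one would guess that the algorithm keeps doing so in higher rank. In rank $3$ the conjecture asks for $2$-connectivity. For $R=\mathbb{Z}[1/p]$ the algorithm does contract loops, but in general $2$-spheres cannot be contracted, and the conjecture is false.

For a prime $p$ let $\Gamma_0(p)\subset SL_2(\mathbb{Z})$ be the group of matrices whose lower left entry is divisible by $p$. It acts on the upper half plane $\mathfrak{H}$, and the modular curve $X_0(p)$ is the compact Riemann surface obtained from $Y_0(p)=\Gamma_0(p)\backslash\mathfrak{H}$ by adding the two cusps $0$ and $\infty$. The map $\tau\mapsto -1/(p\tau)$ induces the \emph{Fricke involution} $W$ of $X_0(p)$. Let $g_p$ and $g_p^+$ be the genera of $X_0(p)$ and $X_0(p)/W$, and put $a_p=g_p-g_p^+$.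

\begin{theorem}\label{thm:A}
Let $p$ be a prime with $g_p\geq 1$, that is, $p=11$ or $p\geq 17$. Then $\mathbb{Z}[1/p]$ is a Euclidean domain and $\mathrm{CB}(\mathbb{Z}[1/p]^3)$ is not $2$-connected; indeed $\tilde H_i(\mathrm{CB}(\mathbb{Z}[1/p]^3);\mathbb{Q})\neq 0$ for some $i\leq 2$.
\end{theorem}

By the discussion above, $n=3$ is the smallest rank in which a counterexample can exist. The proof rests on a general obstruction.

\begin{theorem}\label{thm:B}
Let $R$ be a principal ideal domain of characteristic $0$ in which some rational prime $p$ is invertible. If $\tilde H_i(\mathrm{CB}(R^3);\mathbb{Q})=0$ for $i\leq 2$, then the kernel of $H_2(GL_2(R);\mathbb{Q})\to H_2(GL_3(R);\mathbb{Q})$ is contained in the image of $H_2$ of the diagonal torus $(R^\times)^2$.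
\end{theorem}

The third result locates the failure and bounds it from below. For a group $\Gamma$ and a $\Gamma$-module $M$, we write $M_\Gamma$ for the coinvariants, the quotient of $M$ by the span of all $\gamma m-m$.

\begin{theorem}\label{thm:C}
Let $p$ be as in Theorem~\ref{thm:A} and $R=\mathbb{Z}[1/p]$. Then $\mathrm{CB}(R^3)$ is $1$-connected, $H_2(\mathrm{CB}(R^3);\mathbb{Q})\neq 0$, and
\[
\dim_{\mathbb{Q}}H_2(\mathrm{CB}(R^3);\mathbb{Q})_{GL_3(R)}\ \geq\ a_p\ \geq\ g_p/2 .
\]
In particular the failure is unbounded as $p\to\infty$.
\end{theorem}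

We make no claim about local rings for $n\geq 3$, about $n\geq 4$, or about $p\in\{2,3,5,7,13\}$.

\subsection*{The idea}
When a group acts on a highly connected complex, its homology in low degrees is assembled from the homology of the stabilizers of simplices. Let $GL_3(R)$ act on $\mathrm{CB}(R^3)$. The stabilizer of a line has $GL_2(R)$ as a retract. If the complex is $2$-connected, a class in $H_2(GL_2(R);\mathbb{Q})$ that dies in $H_2(GL_3(R);\mathbb{Q})$ must be killed by the stabilizers of larger simplices. Sections~\ref{sec:reduction} and~\ref{sec:obstruction} show that, rationally, these contribute nothing but the diagonal torus; this is Theorem~\ref{thm:B}. It remains to find a Euclidean domain for which $H_2(GL_2)$ is large and $H_2(GL_3)$ is small. For $\mathbb{Z}[1/p]$ both groups can be computed from actions on $p$-adic buildings (Sections~\ref{sec:GL3} and~\ref{sec:GL2}), and in both cases the answer is governed by $H_1$ of the edge stabilizers. In rank $3$ these have finite abelianization; in rank $2$ one meets $\Gamma_0(p)$, whose $H_1$ grows with the genus of $X_0(p)$.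

\section{Equivariant homology and unipotent radicals}\label{sec:tools}

All homology has coefficients in $\mathbb{Q}$ unless a module is displayed, and modules are $\mathbb{Q}$-vector spaces. We use the following standard facts about a group $G$.
\begin{itemize}
\item[(H1)] \emph{Shapiro's lemma.} For $K\leq G$ and a $K$-module $M$, $H_*(G;\operatorname{Ind}_K^GM)\cong H_*(K;M)$. If $M$ is a $G$-module, then $\operatorname{Ind}_K^GM\cong\mathbb{Q}[G/K]\otimes M$ with the diagonal action, and the augmentation $\mathbb{Q}[G/K]\otimes M\to M$ induces the natural map $H_*(K;M)\to H_*(G;M)$.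
\item[(H2)] If $K$ is normal of finite index, then $H_*(G;M)=H_*(K;M)_{G/K}$. In particular $H_*(K;M)\to H_*(G;M)$ is onto.
\item[(H3)] For $g\in G$, the pair of maps $h\mapsto ghg^{-1}$, $m\mapsto gm$ induces the identity on $H_*(G;M)$. In particular, if $z$ is central, the module map $m\mapsto zm$ induces the identity.
\item[(H4)] For $U$ normal in $G$ there is a spectral sequence $E^2_{a,b}=H_a(G/U;H_b(U;M))\Rightarrow H_{a+b}(G;M)$, whose edge map onto the row $b=0$ is the natural map $H_*(G;M)\to H_*(G/U;M_U)$.
\item[(H5)] For a torsion-free abelian group $U$, $H_b(U)\cong\Lambda^b(U\otimes\mathbb{Q})$, naturally in $U$.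
\end{itemize}

Let $G$ act simplicially on a simplicial complex $Y$ with oriented chain complex $C_*(Y)$. The \emph{equivariant homology} $H^G_*(Y)=H_*(G;C_*(Y))$ is the homology of the total complex of $F_*\otimes_GC_*(Y)$, where $F_*$ is a projective resolution of $\mathbb{Q}$ over $\mathbb{Q}[G]$. The two filtrations of this double complex give two spectral sequences with differentials $d^r\colon E^r_{s,t}\to E^r_{s-r,t+r-1}$. The \emph{stabilizer spectral sequence} is
\begin{equation}\label{eq:SS1}
E^1_{s,t}=H_t(G;C_s(Y))\cong\bigoplus_{\sigma}H_t(G_\sigma;\mathbb{Q}_\sigma)\ \Rightarrow\ H^G_{s+t}(Y).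
\end{equation}
Here $\sigma$ runs over representatives of the orbits of $s$-simplices, $G_\sigma$ is the setwise stabilizer, and $\mathbb{Q}_\sigma$ is $\mathbb{Q}$ with $G_\sigma$ acting by the sign of the permutation of the vertices of $\sigma$; the isomorphism is (H1). The differential $d^1$ is induced by the boundary map, and $E^\infty_{0,t}$ is the image of $H_t(G;C_0(Y))\to H_t^G(Y)$. The \emph{homology spectral sequence} is
\begin{equation}\label{eq:SS2}
E^2_{s,t}=H_s(G;H_t(Y))\ \Rightarrow\ H^G_{s+t}(Y).
\end{equation}
It shows that an equivariant map inducing an isomorphism on $H_*$ induces one on $H_*^G$. It also shows that if $\tilde H_i(Y)=0$ for $i\leq m$, then the map $H_i^G(Y)\to H_i(G)$ induced by $Y\to\mathrm{pt}$ is an isomorphism for $i\leq m$ and onto for $i=m+1$, because the rows $1\leq t\leq m$ vanish.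

The stabilizers that we meet are block triangular groups $U\rtimes K$, with $U$ the additive group of the off-diagonal block. The next lemma removes $U$ as soon as $K$ contains a central element that rescales it.

\begin{lemma}\label{lem:unip}
Let $S=U\rtimes K$ with $U$ abelian and torsion-free, and let $p$ be a prime. Let $z\in K$ be central in $K$ and act on $U$ by $u\mapsto pu$. Let $M$ be an $S$-module on which $U$ and $z$ act trivially. Then $H_*(K;M)\to H_*(S;M)$ is an isomorphism.
\end{lemma}

\begin{proof}
Since $U$ acts trivially on $M$, (H4) and (H5) give $E^2_{a,b}=H_a(K;\Lambda^b(U\otimes\mathbb{Q})\otimes M)$. The element $z$ acts on the coefficient module as the scalar $p^b$, and by (H3) this induces the identity on $E^2_{a,b}$. So $p^b-1$ kills the rational vector space $E^2_{a,b}$, which therefore vanishes for $b>0$. Thus the projection $S\to K$ induces an isomorphism $H_*(S;M)\to H_*(K;M)$, and the inclusion of $K$, being a section, induces its inverse.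
\end{proof}

The method is already visible in rank $2$, where the computation takes a few lines.

\begin{example}\label{ex:rank2}
Let $R$ be as in Theorem~\ref{thm:B}, $G=GL_2(R)$ and $Y=\mathrm{CB}(R^2)$. \emph{If $Y$ is connected, then $H_1((R^\times)^2)\to H_1(GL_2(R))$ is onto.} First, $H_1^G(Y)\to H_1(G)$ is onto by \eqref{eq:SS2}. Second, in \eqref{eq:SS1} there is one orbit of vertices and one of edges, and the permutation matrix reverses the edge $e=\{\langle e_1\rangle,\langle e_2\rangle\}$. So $E^1_{1,0}=(\mathbb{Q}_e)_{G_e}=0$, and $H_1^G(Y)=E^\infty_{0,1}$ is a quotient of $H_1(G_{\langle e_1\rangle})$. Third, $G_{\langle e_1\rangle}=R\rtimes(R^\times)^2$ is the upper triangular group, and Lemma~\ref{lem:unip} with $z=\operatorname{diag}(p,1)$ gives $H_1(G_{\langle e_1\rangle})=H_1((R^\times)^2)$.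
\end{example}

The proof of Theorem~\ref{thm:B} has the same three steps: connectivity compares $H^G_*$ with the homology of the group, a sign kills the top simplices, and Lemma~\ref{lem:unip} reduces a triangular group to the torus. The new difficulty in rank $3$ is the size of the complex.

\section{From summands to frames}\label{sec:reduction}

In this section and the next, $R$ is as in Theorem~\ref{thm:B}, $V=R^3$, $\Gamma=GL_3(R)$ and $\mathrm{CB}=\mathrm{CB}(V)$. \emph{Lines} and \emph{planes} are the summands of $V$ of rank $1$ and $2$. Since $R$ is a principal ideal domain, every summand of $V$ is free and has a free complement, and a summand of $V$ contained in a plane $P$ is a summand of $P$. In particular $\Gamma$ is transitive on lines and on planes.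

The complex $\mathrm{CB}$ has dimension $5$ and many orbits of simplices. We replace it by a $2$-dimensional complex with one orbit in each dimension. The planes of a simplex are coordinate planes for one basis, so there are at most three. Let $\mathrm{CB}_{\leq k}$ be the subcomplex of simplices with at most $k$ planes:
\[
B=\mathrm{CB}_{\leq 0}\subset\mathrm{CB}_{\leq 1}\subset\mathrm{CB}_{\leq 2}\subset\mathrm{CB}_{\leq 3}=\mathrm{CB}.
\]
The simplices of $B$ are the \emph{partial frames}, the sets of lines spanned by part of a basis. For a simplex $\Pi$ consisting of $k$ planes, let $\Lambda_\Pi\subset B$ be the complex of sets $S$ of lines such that $\Pi\cup S$ is a simplex. A simplex with exactly $k$ planes is $\Pi\cup S$ for a unique such $\Pi$ and a possibly empty simplex $S$ of $\Lambda_\Pi$. Hence $\mathrm{CB}_{\leq k}$ is obtained from $\mathrm{CB}_{\leq k-1}$ by gluing in, for each $\Pi$, the join $\Pi*\Lambda_\Pi$ along $\partial\Pi*\Lambda_\Pi$.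

\begin{lemma}\label{lem:twoplanes}
The inclusion $\mathrm{CB}_{\leq 1}\hookrightarrow\mathrm{CB}$ is a homotopy equivalence.
\end{lemma}

\begin{proof}
It suffices to show that $\Lambda_\Pi$ is contractible for $|\Pi|\in\{2,3\}$. For then $\partial\Pi*\Lambda_\Pi$ and $\Pi*\Lambda_\Pi$ are both contractible, so the second deformation retracts onto the first, and $\mathrm{CB}_{\leq k}$ deformation retracts onto $\mathrm{CB}_{\leq k-1}$.

Let $P\neq P'$ be planes in $\Pi$ and let $S$ be a simplex of $\Lambda_\Pi$. A common basis for $\Pi\cup S$ can be ordered so that $P=\langle e_1,e_2\rangle$ and $P'=\langle e_1,e_3\rangle$. Then $P\cap P'=\langle e_1\rangle$ is a coordinate line of the same basis, so $S\cup\{P\cap P'\}$ is again a simplex of $\Lambda_\Pi$. Thus $\Lambda_\Pi$ is a cone with apex $P\cap P'$.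
\end{proof}

The last step, from $\mathrm{CB}_{\leq1}$ to $B$, is different: one plane singles out no line. Fix a plane $P$. Let $C(P)$ be the discrete set of lines $L$ with $L\oplus P=V$, and let $Y_P$ be the graph whose vertices are the lines in $P$ and whose edges are the pairs $\{l,l'\}$ with $l\oplus l'=P$. A basis of $V$ containing a basis of $P$ spans two lines forming an edge of $Y_P$ and one line of $C(P)$. Conversely, every simplex of $Y_P$ is a face of an edge, and an edge together with any line of $C(P)$ comes from such a basis. Hence
\begin{equation}\label{eq:link}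
\Lambda_{\{P\}}=C(P)*Y_P .
\end{equation}
This join is not contractible: if $P=\langle e_1,e_2\rangle$, the lines spanned by $e_1,e_2,e_1+e_2$ form a cycle in the graph $Y_P$, and $C(P)$ has more than one element, so $\tilde H_2(C(P)*Y_P)\supset\tilde H_0(C(P))\otimes H_1(Y_P)\neq0$. What saves the step is that $C(P)$ is a torsor under a group to which Lemma~\ref{lem:unip} applies, so equivariant rational homology cannot tell $C(P)$ from a point.

\begin{lemma}\label{lem:oneplane}
The map $H^\Gamma_*(B)\to H^\Gamma_*(\mathrm{CB}_{\leq1})$ is an isomorphism.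
\end{lemma}

\begin{proof}
We show that $H_*(\Gamma;D)=0$ for $D=C_*(\mathrm{CB}_{\leq1})/C_*(B)$. This complex is spanned by the simplices with exactly one plane, and the face that omits the plane is zero in $D$. So $D=\bigoplus_PD(P)$, where $D(P)$ is spanned by the simplices containing $P$. Since $\Gamma$ is transitive on planes, $D=\operatorname{Ind}_{S}^\Gamma D(P)$ with $S=\Gamma_P$, and by (H1) it suffices to show $H_*(S;D(P))=0$.

By \eqref{eq:link}, $D(P)$ is spanned by oriented simplices $[P,\tau]$ and $[P,L,\tau]$ with $L\in C(P)$ and $\tau$ a possibly empty oriented simplex of $Y_P$. Filter $D(P)$ by $j=\dim\tau\in\{-1,0,1\}$. Modulo terms with smaller $j$, we have $\partial[P,L,\tau]\equiv-[P,\tau]$ and $\partial[P,\tau]\equiv0$. So the $j$th graded piece is the two-term complex $\mathbb{Q}[C(P)]\otimes M\to M$, with $M=\tilde C_j(Y_P)$ the augmented chains, and its differential is minus the augmentation. As the filtration is finite, it suffices to show that this map induces an isomorphism on $H_*(S;-)$.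

Choose $L\in C(P)$. Then $S=U\rtimes K$, where $K=GL(P)\times GL(L)$ is the stabilizer of $L$ in $S$, and $U=\operatorname{Hom}(V/P,P)\cong R^2$ acts by $v\mapsto v+u(\bar v)$. The lines in $C(P)$ are the images of the splittings of $V\to V/P$, so $U$ permutes them simply transitively and $C(P)=S/K$. By (H1) the map in question is $H_*(K;M)\to H_*(S;M)$. Let $z$ be multiplication by $p$ on $P$ and the identity on $L$. It lies in $K$ because $p$ is a unit, it is central in $K$, and $z(1+u)z^{-1}=1+pu$. It fixes every line in $P$, and $U$ fixes $P$ pointwise, so both act trivially on $M$. Lemma~\ref{lem:unip} applies, since $U$ is torsion-free in characteristic $0$.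
\end{proof}

\begin{remark}\label{rem:hyp}
The hypotheses of Theorem~\ref{thm:B} enter as follows. That $R$ is a principal ideal domain gives freeness of summands and transitivity. Characteristic $0$ makes $U$ torsion-free, which is the case of substance, since an abelian torsion group has no rational homology in positive degrees. The invertible prime supplies $z$, and without it the last step above can fail. For $R=\mathbb{Z}$ and $M=C_0(Y_P)$, the map $H_*(K;M)\to H_*(S;M)$ is, by (H1), induced by the inclusion of a virtually cyclic group, whose $H_3$ vanishes, into the upper triangular subgroup of $GL_3(\mathbb{Z})$. The unitriangular subgroup of the latter is $U\rtimes\mathbb{Z}$ and has $H_3=H_1(\mathbb{Z};\Lambda^2\mathbb{Q}^2)=\mathbb{Q}$ by (H4). On this, $\operatorname{diag}(a,b,c)$ acts by $\frac ab\cdot\frac ac\cdot\frac bc=a^2/c^2=1$, so $H_3(S;M)=\mathbb{Q}$ by (H2).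
\end{remark}

\section{The obstruction}\label{sec:obstruction}

By Lemmas~\ref{lem:twoplanes} and~\ref{lem:oneplane}, $H^\Gamma_*(B)\cong H^\Gamma_*(\mathrm{CB})$. Let $L_i=\langle e_i\rangle$, $L=L_1$, and let $T=(R^\times)^3$ be the diagonal torus of $\Gamma$. Since $\Gamma$ is transitive on lines, $H_2(\Gamma_L)\cong H_2(\Gamma;C_0(B))$, and we obtain a map
\[
\alpha\colon H_2(\Gamma_L)\longrightarrow H_2^\Gamma(B)\cong H_2^\Gamma(\mathrm{CB}).
\]
Its composite with $H_2^\Gamma(\mathrm{CB})\to H_2(\Gamma)$ comes from the augmentation $C_0(B)\to\mathbb{Q}$, so by (H1) it is the map induced by $\Gamma_L\subset\Gamma$. The next statement needs no connectivity and underlies both Theorem~\ref{thm:B} and Theorem~\ref{thm:C}.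

\begin{proposition}\label{prop:alpha}
The kernel of $\alpha$ is contained in the image of $H_2(T)\to H_2(\Gamma_L)$.
\end{proposition}

\begin{proof}
In the spectral sequence \eqref{eq:SS1} for $\Gamma$ acting on $B$, we have $E^1_{0,2}=H_2(\Gamma_L)$ and $E^\infty_{0,2}=\operatorname{im}\alpha$. So $\ker\alpha$ is built from the images of the differentials into position $(0,2)$. These are $d^1$ from $(1,2)$ and $d^2$ from $(2,1)$; the differential $d^3$ starts at $(3,0)$, which is zero as $\dim B=2$. Partial frames extend to frames, so $\Gamma$ has one orbit of edges and one of triangles.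

\emph{Triangles.} The stabilizer of $\{L_1,L_2,L_3\}$ is $T\rtimes S_3$, and the orientation module is the sign representation. With $A=R^\times\otimes\mathbb{Q}$, (H2) gives $E^1_{2,1}=(A^3\otimes\operatorname{sgn})_{S_3}$. An element of the $i$th copy of $A$ is fixed by the transposition of the other two indices, so its class equals its own negative. Hence $E^1_{2,1}=0$ and $\ker\alpha=\operatorname{im}\big(d^1\colon E^1_{1,2}\to E^1_{0,2}\big)$.

\emph{Edges.} Let $e=\{L_1,L_2\}$ and $P=L_1\oplus L_2$. The stabilizer $\Gamma_e$ preserves $P$, so $\Gamma_e=U\rtimes K_e$ with $U=\operatorname{Hom}(V/P,P)$ and $K_e=((R^\times)^2\rtimes S_2)\times R^\times$. The element $z=\operatorname{diag}(p,p,1)$ is central in $K_e$ and multiplies $U$ by $p$; both $U$ and $z$ fix $L_1$ and $L_2$, so they act trivially on $\mathbb{Q}_e$. By Lemma~\ref{lem:unip}, $E^1_{1,2}=H_2(\Gamma_e;\mathbb{Q}_e)=H_2(K_e;\mathbb{Q}_e)$. The torus $T$ has index $2$ in $K_e$ and acts trivially on $\mathbb{Q}_e$, so $H_2(T)\to E^1_{1,2}$ is onto by (H2).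

\emph{The differential.} The surjection $H_2(T)\to E^1_{1,2}=H_2(\Gamma;C_1(B))$ is induced by the $T$-map $\mathbb{Q}\to C_1(B)$, $1\mapsto[L_1,L_2]$. As $\partial[L_1,L_2]=L_2-L_1$, its composite with $d^1$ is $\beta_2-\beta_1$, where $\beta_i$ is induced by the $T$-map $\mathbb{Q}\to C_0(B)$, $1\mapsto L_i$. Under $H_2(\Gamma;C_0(B))\cong H_2(\Gamma_L)$, the map $\beta_1$ is induced by the inclusion $T\subset\Gamma_L$, and $\beta_2$ by $t\mapsto s^{-1}ts$ for any $s\in\Gamma$ with $sL=L_2$. Take for $s$ the permutation matrix exchanging $e_1$ and $e_2$. It normalizes $T$, so both $\beta_i$ have image in the image of $H_2(T)\to H_2(\Gamma_L)$.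
\end{proof}

Let $\iota\colon GL_2(R)\to\Gamma_L$ be the inclusion as $GL(\langle e_2,e_3\rangle)$, and let $\pi\colon\Gamma_L\to GL(V/L)=GL_2(R)$ be the projection, in the basis $\bar e_2,\bar e_3$. Then $\pi\iota=\mathrm{id}$ and $\pi(T)$ is the diagonal torus, so Proposition~\ref{prop:alpha} gives
\begin{equation}\label{eq:pi}
\pi_*(\ker\alpha)\subset\operatorname{im}\big(H_2((R^\times)^2)\to H_2(GL_2(R))\big).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By hypothesis and \eqref{eq:SS2}, $H_2^\Gamma(\mathrm{CB})\to H_2(\Gamma)$ is an isomorphism, so $\ker\alpha$ is the kernel of $H_2(\Gamma_L)\to H_2(\Gamma)$. Let $x\in H_2(GL_2(R))$ die in $H_2(GL_3(R))$. The block inclusions of $GL_2(R)$ in $GL_3(R)$ are conjugate, so by (H3) we may use $\iota$. Then $\iota_*x\in\ker\alpha$, and $x=\pi_*\iota_*x$ comes from the torus by \eqref{eq:pi}.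
\end{proof}

\section{The second homology of $GL_3(\mathbb{Z}[1/p])$}\label{sec:GL3}

From now on $p$ is a prime and $R=\mathbb{Z}[1/p]$, so $R^\times=\{\pm1\}\times p^{\mathbb{Z}}$. To compute the homology of $GL_n(R)$ we want an action on a contractible complex with known stabilizers. Since $R\cap\mathbb{Z}_p=\mathbb{Z}$, we have $GL_n(R)\cap GL_n(\mathbb{Z}_p)=GL_n(\mathbb{Z})$, and the $p$-adic building provides such an action.

A \emph{lattice} in $\mathbb{Q}_p^n$ is a $\mathbb{Z}_p$-submodule spanned by a basis. The \emph{Bruhat--Tits building} $\Delta_n$ has as vertices the homothety classes $[\Lambda]=\{p^k\Lambda:k\in\mathbb{Z}\}$, and as simplices the sets of classes with representatives $\Lambda_0\supsetneq\dots\supsetneq\Lambda_k\supsetneq p\Lambda_0$. We recall its standard properties. It is contractible of dimension $n-1$; for $n=2$ it is a tree. The simplices containing $[\Lambda]$ correspond to the flags in $\Lambda/p\Lambda\cong\mathbb{F}_p^n$, so $\Delta_n$ is locally finite and every simplex is a face of an $(n-1)$-simplex, or \emph{chamber}. The \emph{type} of $[g\mathbb{Z}_p^n]$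 is $v_p(\det g)\bmod n$, where $v_p$ is the $p$-adic valuation; the vertices of a chamber have distinct types. The group $SL_n(\mathbb{Q}_p)$ preserves types, is transitive on chambers, and has open stabilizers.

\begin{proposition}\label{prop:GL3}
$H_2(GL_3(\mathbb{Z}[1/p]);\mathbb{Q})=0$.
\end{proposition}

\begin{proof}
Let $G=SL_3(R)$. Its closure in $SL_3(\mathbb{Q}_p)$ is a subgroup containing all elementary matrices, because $R$ is dense in $\mathbb{Q}_p$, and these generate $SL_3(\mathbb{Q}_p)$. So $G$ is dense and meets every coset of the open stabilizer of a chamber; hence $G$ is transitive on chambers. As $G$ preserves types, every simplex is equivalent to exactly one face of a fixed chamber $\mathcal{C}$, and stabilizers fix their simplices pointwise, so all orientation modules are trivial.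

Let $\mathcal{C}$ have vertices $[d_i\mathbb{Z}_p^3]$ with $d_0=1$, $d_1=\operatorname{diag}(1,1,p)$, $d_2=\operatorname{diag}(1,p,p)$. If $g\in G$ satisfies $gd_i\mathbb{Z}_p^3=p^kd_i\mathbb{Z}_p^3$, then $3k=v_p(\det g)=0$, so $d_i^{-1}gd_i\in SL_3(R)\cap GL_3(\mathbb{Z}_p)=SL_3(\mathbb{Z})$. Thus the vertex stabilizers are $d_iSL_3(\mathbb{Z})d_i^{-1}$, and by local finiteness the edge stabilizers have finite index in them. In \eqref{eq:SS1}, which converges to $H_*(G)$ as $\Delta_3$ is contractible, consider total degrees $1$ and $2$.
\begin{itemize}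
\item $E^1_{0,1}=E^1_{0,2}=0$, since $H_i(SL_3(\mathbb{Z});\mathbb{Q})=0$ for $i>0$ by Soul\'e \cite{Soule}.
\item $E^1_{1,1}=0$, since subgroups of finite index in $SL_3(\mathbb{Z})$ have Kazhdan's property (T) and hence finite abelianization.
\item The row $t=0$ is the chain complex of the triangle $\mathcal{C}$, so $E^2_{1,0}=E^2_{2,0}=0$.
\end{itemize}
Hence $H_1(G)=H_2(G)=0$. In (H4) for $1\to G\to GL_3(R)\to R^\times\to1$ the rows $b=1,2$ vanish, so $H_2(GL_3(R))\cong H_2(R^\times)=H_2(\{\pm1\}\times\mathbb{Z})=0$.
\end{proof}

\section{The second homology of $GL_2(\mathbb{Z}[1/p])$}\label{sec:GL2}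

In rank $2$ the term $E^1_{1,1}$ survives. We first express $H_2(GL_2(R))$ through the edge stabilizer of the tree $\Delta_2$ and then identify the result on the modular curve. Put
\[
\Gamma_0^\pm(p)=\Big\{\begin{pmatrix}a&b\\c&d\end{pmatrix}\in GL_2(\mathbb{Z}):p\mid c\Big\},\qquad w=\begin{pmatrix}0&1\\p&0\end{pmatrix}.
\]
Then $w^2=p$ and $w\left(\begin{smallmatrix}a&b\\pc&d\end{smallmatrix}\right)w^{-1}=\left(\begin{smallmatrix}d&c\\pb&a\end{smallmatrix}\right)$, so conjugation by $w$ is an involution of $\Gamma_0^\pm(p)$.

\begin{lemma}\label{lem:tree}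
$H_2(GL_2(R))$ is isomorphic to the $(-1)$-eigenspace of $w_*$ on $H_1(\Gamma_0^\pm(p))$.
\end{lemma}

\begin{proof}
Let $G=GL_2(R)$ and $v_0=[\mathbb{Z}_p^2]$.

\emph{Vertices.} Let $\Lambda$ be a lattice, with $p^k\mathbb{Z}_p^2\subset\Lambda\subset p^{-k}\mathbb{Z}_p^2$. Then $\Lambda_0=\Lambda\cap R^2$ lies between $p^k\mathbb{Z}^2$ and $p^{-k}\mathbb{Z}^2$, so it has a $\mathbb{Z}$-basis, which spans $R^2$ over $R$ and so is the pair of columns of some $g\in G$. As $R^2$ is dense and $\Lambda$ is open, $\Lambda_0$ is dense in $\Lambda$, so $g\mathbb{Z}_p^2=\Lambda$. Thus $G$ is transitive on vertices. If $g\mathbb{Z}_p^2=p^k\mathbb{Z}_p^2$, then $p^{-k}g\in GL_2(\mathbb{Z})$, so $G_{v_0}=p^{\mathbb{Z}}\times GL_2(\mathbb{Z})$.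

\emph{Edges.} The neighbors of $v_0$ correspond to $\mathbb{P}^1(\mathbb{F}_p)$, on which $GL_2(\mathbb{Z})$ is transitive: the matrices $\left(\begin{smallmatrix}1&0\\c&1\end{smallmatrix}\right)$ and $\left(\begin{smallmatrix}0&1\\1&0\end{smallmatrix}\right)$ carry $\langle e_1\rangle$ to every point. So $G$ is transitive on edges. Let $e$ join $v_0$ to $v_1=[\langle e_1,pe_2\rangle]$, which corresponds to the point $\langle e_1\rangle$. The pointwise stabilizer is $G_e^+=p^{\mathbb{Z}}\times\Gamma_0^\pm(p)$. Since $we_1=pe_2$ and $we_2=e_1$, the element $w$ exchanges $v_0$ and $v_1$, so $G_e=G_e^+\sqcup wG_e^+$ and $w$ acts on $\mathbb{Q}_e$ by $-1$.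

\emph{The exact sequence.} As $\Delta_2$ is a tree, $0\to C_1(\Delta_2)\to C_0(\Delta_2)\to\mathbb{Q}\to0$ is exact, and (H1) gives
\[
H_2(G_{v_0})\to H_2(G)\to H_1(G_e;\mathbb{Q}_e)\xrightarrow{\ d\ }H_1(G_{v_0})\xrightarrow{\ j\ }H_1(G).
\]
The group $SL_2(\mathbb{Z})=\mathbb{Z}/4*_{\mathbb{Z}/2}\mathbb{Z}/6$ has no rational homology in positive degrees by the Mayer--Vietoris sequence, and neither has $GL_2(\mathbb{Z})$ by (H2). By the K\"unneth formula $H_2(G_{v_0})=0$, and $H_1(G_{v_0})=\mathbb{Q}$ is spanned by the class of the scalar $p$. The homomorphism $v_p\circ\det\colon G\to\mathbb{Z}$ takes the value $2$ on $p$, so $j$ is injective and $d=0$. Therefore $H_2(G)\cong H_1(G_e;\mathbb{Q}_e)$. By (H2) this is the quotient of $H_1(G_e^+)=\mathbb{Q}[p]\oplus H_1(\Gamma_0^\pm(p))$ by the elements $x+w_*x$, which is isomorphic to the $(-1)$-eigenspace of the involution $w_*$. The class $[p]$ is fixed by $w_*$ and does not contribute.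
\end{proof}

\begin{proposition}\label{prop:GL2}
$\dim H_2(GL_2(\mathbb{Z}[1/p]);\mathbb{Q})=a_p$.
\end{proposition}

\begin{proof}
Only $\Gamma_0(p)$ acts holomorphically on $\mathfrak{H}$, so we pass to this subgroup of index $2$ and keep track of $\varepsilon=\operatorname{diag}(1,-1)$. By (H2), $H_1(\Gamma_0^\pm(p))=H_1(\Gamma_0(p))_\varepsilon$. By (H3), $w$ acts on this space in the same way as $w\varepsilon=\left(\begin{smallmatrix}0&-1\\p&0\end{smallmatrix}\right)$, which has positive determinant.

The group $\Gamma_0(p)$ acts properly on the contractible space $\mathfrak{H}$ with finite stabilizers. For an invariant triangulation whose simplices are fixed pointwise by their stabilizers, \eqref{eq:SS1} is concentrated in the row $t=0$, the chain complex of the quotient; so $H_1(\Gamma_0(p))\cong H_1(Y_0(p))$. The isomorphism sends $\gamma$ to the image of a path from $\tau_0$ to $\gamma\tau_0$, for any $\tau_0\in\mathfrak{H}$. Let $GL_2(\mathbb{R})$ act on $\mathfrak{H}$, identified with the quotient of $\mathbb{C}\setminus\mathbb{R}$ by complex conjugation, through M\"obius transformations.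 If $g$ normalizes $\Gamma_0(p)$, it carries such a path to one from $g\tau_0$ to $(g\gamma g^{-1})g\tau_0$, so conjugation by $g$ corresponds to the map induced by $g$ on $Y_0(p)$. Thus $\varepsilon$ acts through $\kappa\colon\tau\mapsto-\bar\tau$ and $w\varepsilon$ through $W\colon\tau\mapsto-1/(p\tau)$. These involutions commute, both composites being $\tau\mapsto1/(p\bar\tau)$.

The kernel of the surjection $H_1(Y_0(p))\to H_1(X_0(p))$ is spanned by small loops around the two cusps, and these sum to zero. So it is spanned by the loop around $\infty$, the class of $\left(\begin{smallmatrix}1&1\\0&1\end{smallmatrix}\right)$. Conjugation by $\varepsilon$ inverts this matrix, so the kernel has zero $\kappa$-coinvariants. Over $\mathbb{Q}$, coinvariants of an involution form an exact functor and agree with invariants. With Lemma~\ref{lem:tree} we get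
\[
H_2(GL_2(R))\cong H_1(X_0(p))^{\kappa=1,\,W=-1}.
\]

By duality we may count dimensions in $H^1(X_0(p);\mathbb{C})=H^{1,0}\oplus H^{0,1}$. The holomorphic map $W$ preserves both summands. The $W$-invariant holomorphic $1$-forms are those pulled back from $X_0(p)/W$, so the $(-1)$-eigenspace $E^{1,0}\subset H^{1,0}$ has dimension $g_p-g_p^+=a_p$. The antiholomorphic involution $\kappa$ commutes with $W$ and exchanges the two summands, so it exchanges $E^{1,0}$ with the $(-1)$-eigenspace $E^{0,1}\subset H^{0,1}$. Its fixed space in $E^{1,0}\oplus E^{0,1}$ is $\{\omega+\kappa^*\omega:\omega\in E^{1,0}\}$, of dimension $a_p$.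
\end{proof}

\begin{lemma}\label{lem:genus}
We have $a_p\geq g_p/2$. Moreover $g_p\geq1$ if and only if $p=11$ or $p\geq17$, and $g_p\to\infty$ as $p\to\infty$.
\end{lemma}

\begin{proof}
The involution $W$ is not the identity, since it exchanges the cusps $0$ and $\infty$, and it fixes the image of $i/\sqrt p$. So it has $f\geq1$ fixed points. The Riemann--Hurwitz formula $2g_p-2=2(2g_p^+-2)+f$ gives $g_p^+=\frac{g_p+1}{2}-\frac f4$, hence
\[
a_p=\frac{g_p-1}{2}+\frac f4>\frac{g_p-1}{2}.
\]
Thus $2a_p>g_p-1$, and $2a_p\geq g_p$ as both sides are integers. By the genus formula \cite[Ch.~3]{DS}, $g_2=g_3=0$, and for $p\geq5$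
\[
g_p=\frac{p-13}{12},\ \frac{p-5}{12},\ \frac{p-7}{12},\ \frac{p+1}{12}\quad\text{according as}\quad p\equiv1,5,7,11\pmod{12}.
\]
This vanishes exactly for $p=13,5,7$, and it is at least $(p-13)/12$.
\end{proof}

\begin{example}
Let $p=11$, so $g_{11}=1$. The curve $Y_0(11)$ is a twice punctured torus and $\dim H_1(\Gamma_0(11))=3$. One dimension comes from the cusps and has $\kappa=-1$; on the remaining $H_1(X_0(11))=\mathbb{Q}^2$ the involution $\kappa$ has eigenvalues $1$ and $-1$. Riemann--Hurwitz reads $0=4g_{11}^+-4+f$ with $f\geq1$, which forces $g_{11}^+=0$ and $f=4$, so $W=-1$ on $H_1(X_0(11))$. Hence $a_{11}=1$ and $H_2(GL_2(\mathbb{Z}[1/11]))\cong\mathbb{Q}$. For $p\in\{2,3,5,7,13\}$ we have $a_p=0$, and Theorem~\ref{thm:B} gives no obstruction.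
\end{example}

\section{The counterexample}\label{sec:A}

Define $N\colon R\to\mathbb{Z}_{\geq0}$ by $N(0)=0$ and $N(p^ka)=|a|$ for $k\in\mathbb{Z}$ and $a\in\mathbb{Z}\setminus\{0\}$ prime to $p$. Then $N(ux)=N(x)$ for units $u$, and $N(x)=0$ only for $x=0$.

\begin{lemma}\label{lem:euclid}
For $x,y\in R$ with $y\neq0$ there is $q\in R$ with $N(x-qy)<N(y)$. In particular $R=\mathbb{Z}[1/p]$ is a Euclidean domain.
\end{lemma}

\begin{proof}
Multiplying $y$ by a unit changes neither $N(y)$ nor the ideal $Ry$, so we may assume that $y\in\mathbb{Z}$ is prime to $p$. Write $x=p^{-j}x_0$ with $x_0\in\mathbb{Z}$, $j\geq0$, and $x_0=q_0y+r$ with $q_0,r\in\mathbb{Z}$, $0\leq r<|y|$. For $q=p^{-j}q_0$ we get $N(x-qy)=N(p^{-j}r)\leq r<|y|=N(y)$.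
\end{proof}

\begin{lemma}\label{lem:torus}
The map $H_2((R^\times)^2)\to H_2(GL_2(R))$ is zero.
\end{lemma}

\begin{proof}
We have $(R^\times)^2\cong\{\pm1\}^2\times\mathbb{Z}^2$, so $H_2((R^\times)^2)=\Lambda^2\mathbb{Q}^2\cong\mathbb{Q}$, and exchanging the two factors acts by $-1$. The exchange is conjugation by a permutation matrix, which acts trivially on $H_2(GL_2(R))$ by (H3). So every class in the image equals its negative.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:euclid}, $R$ is Euclidean, hence a principal ideal domain, and Theorem~\ref{thm:B} applies. By Proposition~\ref{prop:GL3} the kernel of $H_2(GL_2(R))\to H_2(GL_3(R))$ is all of $H_2(GL_2(R))$, which has dimension $a_p\geq g_p/2>0$ by Proposition~\ref{prop:GL2} and Lemma~\ref{lem:genus}. By Lemma~\ref{lem:torus} it is not contained in the image of the torus. Hence $\tilde H_i(\mathrm{CB}(R^3))\neq0$ for some $i\leq2$, and by the Hurewicz theorem $\mathrm{CB}(R^3)$ is not $2$-connected.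
\end{proof}

Since $2n-4=2$ for $n=3$, this disproves the conjecture.

\section{Simple connectivity and the lower bound}\label{sec:C}

Theorem~\ref{thm:A} does not say in which degree the homology sits. To place it in degree $2$ we show that $B$ is simply connected, by running the Euclidean algorithm on the last coordinate along a loop. Pushing a loop off a vertex means finding a path in the link of that vertex, so we need the links as well.

For $m\geq0$ and $n\geq1$ let $B^m_n$ be the complex whose simplices are the sets $\{\langle w_0\rangle,\dots,\langle w_k\rangle\}$ of lines in $R^{m+n}$ such that $e_1,\dots,e_m,w_0,\dots,w_k$ is part of a basis. Thus $B=B^0_3$. By a change of basis, the link of a $k$-simplex of $B^m_n$ with $k\leq n-2$ is isomorphic to $B^{m+k+1}_{n-k-1}$, and in particular is nonempty. Let $\varphi\colon R^{m+n}\to R$ be the last coordinate, and define the \emph{norm} of a line by $\|\langle w\rangle\|=N(\varphi(w))$; this is well defined because $N$ is invariant under units.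

\begin{lemma}\label{lem:moves}
\begin{itemize}
\item[(a)] If all vertices of a simplex $\sigma$ of $B^m_n$ have norm $0$, then $\sigma\cup\{\langle e_{m+n}\rangle\}$ is a simplex.
\item[(b)] If a simplex $\sigma$ of $B^m_n$ has a vertex $\langle v\rangle$ of norm $r>0$, there is a simplicial map $\rho\colon\operatorname{Lk}\sigma\to\operatorname{Lk}\sigma$, injective on each simplex, that fixes the vertices of norm $<r$ and takes every vertex to one of norm $<r$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The vectors $e_1,\dots,e_m$ and generators of the lines of $\sigma$ form a basis of a summand of $R^{m+n}$ contained in $\ker\varphi$. This is a summand of $\ker\varphi$ with free complement, so the vectors extend to a basis of $\ker\varphi$, and adding $e_{m+n}$ gives a basis of $R^{m+n}$.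

(b) For each vertex of $\operatorname{Lk}\sigma$ choose a generator $w$ and an element $q_w\in R$ with $N(\varphi(w)-q_w\varphi(v))<r$, taking $q_w=0$ if the norm is already $<r$; this is possible by Lemma~\ref{lem:euclid}. Put $\rho\langle w\rangle=\langle w-q_wv\rangle$. If $\{\langle w_0\rangle,\dots,\langle w_k\rangle\}$ is a simplex of $\operatorname{Lk}\sigma$, some basis contains $e_1,\dots,e_m$, generators of the lines of $\sigma$ including $v$, and all $w_i$. Replacing each $w_i$ by $w_i-q_{w_i}v$ gives again a basis.
\end{proof}

\begin{lemma}\label{lem:frames}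
The complex $B^m_n$ is connected for $n\geq2$, and $B=B^0_3$ is simply connected.
\end{lemma}

\begin{proof}
Let $n\geq2$. We join each vertex $x$ to $\langle e_{m+n}\rangle$ by induction on $r=\|x\|$. If $r=0$, use (a). If $r>0$, the link of $x$ is nonempty, so by (b) $x$ has a neighbor of norm $<r$.

Now represent a loop in $B$, up to free homotopy, by a cyclic sequence of vertices $x_1,\dots,x_\ell$ in which cyclically consecutive vertices are distinct and adjacent; if $\ell=1$ the loop is constant. Let $r$ be the largest norm of an $x_i$, and induct on $r$. If $r=0$, the loop lies in the star of $\langle e_3\rangle$ by (a), and stars are contractible. Let $r>0$. We remove the vertices of norm $r$ in two steps.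

First we separate them. If $x_i$ and $x_{i+1}$ both have norm $r$, the link of the edge $\{x_i,x_{i+1}\}$ is nonempty, so by (b) it contains a vertex $y$ of norm $<r$. Inserting $y$ between $x_i$ and $x_{i+1}$ is a homotopy across the triangle $\{x_i,y,x_{i+1}\}$, and it lowers the number of consecutive pairs of norm $r$. After finitely many steps there are none.

Then we remove them. If $\|x_i\|=r$, its neighbors $x_{i-1},x_{i+1}$ have norm $<r$ and lie in $\operatorname{Lk}x_i\cong B^1_2$, which is connected. Join them by an edge path $\delta$ in $\operatorname{Lk}x_i$. The path $\rho\delta$, with $\rho$ as in (b) for $\sigma=\{x_i\}$, has the same endpoints, lies in $\operatorname{Lk}x_i$, and has all norms $<r$; the separation step is what ensures that $\rho$ fixes the endpoints. Both $\rho\delta$ and the path $x_{i-1},x_i,x_{i+1}$ lie in the star of $x_i$, so replacing the second by the first is a homotopy. It lowers the number of vertices of norm $r$ and creates no consecutive pair of norm $r$. After finitely many steps the loop is constant or its largest norm is $<r$.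
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $\Gamma=GL_3(R)$ and $\mathrm{CB}=\mathrm{CB}(R^3)$, with the notation of Sections~\ref{sec:reduction} and~\ref{sec:obstruction}.

\emph{Simple connectivity.} By \eqref{eq:link}, $\mathrm{CB}_{\leq1}$ is obtained from $B$ by attaching, for each plane $P$, a cone over the subcomplex $C(P)*Y_P$. This is a join of two nonempty complexes, hence connected. By van Kampen's theorem, $\pi_1(\mathrm{CB}_{\leq1})$ is a quotient of $\pi_1(B)$, which is trivial by Lemma~\ref{lem:frames}. So $\mathrm{CB}_{\leq1}$ is $1$-connected, and so is $\mathrm{CB}$ by Lemma~\ref{lem:twoplanes}.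

\emph{Equivariant homology.} By \eqref{eq:pi} and Lemma~\ref{lem:torus}, $\pi_*$ vanishes on $\ker\alpha$. It is onto because $\pi\iota=\mathrm{id}$. So it induces a surjection from $\operatorname{im}\alpha\subset H_2^\Gamma(\mathrm{CB})$ onto $H_2(GL_2(R))$, and $\dim H_2^\Gamma(\mathrm{CB})\geq a_p$ by Proposition~\ref{prop:GL2}.

\emph{Coinvariants.} In \eqref{eq:SS2} the row $t=1$ vanishes, since $H_1(\mathrm{CB})=0$, and $E^2_{2,0}=H_2(\Gamma)=0$ by Proposition~\ref{prop:GL3}. Hence $H_2^\Gamma(\mathrm{CB})=E^\infty_{0,2}$ is a quotient of $E^2_{0,2}=H_2(\mathrm{CB})_\Gamma$, and $\dim H_2(\mathrm{CB})_\Gamma\geq a_p$. By Lemma~\ref{lem:genus}, $a_p\geq g_p/2>0$ and $g_p\to\infty$. In particular $H_2(\mathrm{CB})\neq0$.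
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bruck}
Benjamin Br\"uck,
\texttt{https://swissmaprs.ch/wp-content/uploads/2025/07/Bruck.pdf}.

\bibitem{DS}
Diamond and Shurman,
\emph{A First Course in Modular Forms}.

\bibitem{Soule}
Soul\'e,
\emph{The cohomology of $SL_3(\mathbb{Z})$},
Topology \textbf{17} (1978).

\end{thebibliography}
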